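\title{The Factor 2 Is Best Possible for Minmax Regret Assignment}

\begin{abstract}
In the minmax regret assignment problem the edge weights of a bipartite graph are known only to lie in given intervals, and one seeks a perfect matching whose worst-case excess over the best perfect matching in hindsight is smallest. Solving the problem for the midpoints of the intervals gives a 2-approximation. We prove that for every fixed $\varepsilon>0$ a polynomial-time $(2-\varepsilon)$-approximation exists only if $\mathrm{P}=\mathrm{NP}$, even for graphs of bounded degree with intervals $[0,0]$, $[0,1]$, $[1,1]$. The proof is a reduction from Label Cover in which agreeing labels form a cut that every competing matching must pay to cross.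
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $G=(V_1\cup V_2,E)$ be a bipartite graph with $|V_1|=|V_2|$ that has at least one perfect matching. An \emph{assignment} is a perfect matching $X\subseteq E$, and $\Phi\neq\emptyset$ is the set of all assignments. The weight of an edge $e$ is nonnegative and is known only to lie in a closed interval $[\underline w_e,\overline w_e]$. A \emph{scenario} $S=(w^S_e)_{e\in E}$ is any choice of weights with $w^S_e\in[\underline w_e,\overline w_e]$ for all $e$. Put
\[
F(X,S)=\sum_{e\in X}w^S_e,\qquad F^*(S)=\min_{Y\in\Phi}F(Y,S),\qquad Z(X)=\max_{S}\bigl(F(X,S)-F^*(S)\bigr).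
\]
The difference $F(X,S)-F^*(S)\ge 0$ is what a planner who committed to $X$ loses against the assignment that would have been chosen had $S$ been known, and $Z(X)$ is the \emph{maximal regret} of $X$. The problem \textsc{Minmax Regret Minimum Assignment} asks for an assignment that attains $\mathrm{OPT}=\min_{X\in\Phi}Z(X)$. An algorithm has \emph{guarantee} $\rho$ if it always returns an assignment $X$ with $Z(X)\le\rho\,\mathrm{OPT}$. In the \emph{maximum version} weights are profits, and the maximal regret is $\max_S\bigl(\max_{Y\in\Phi}F(Y,S)-F(X,S)\bigr)$.

If every interval is a single point, then $\mathrm{OPT}=0$ and we are looking for a minimum-weight perfect matching in a bipartite graph, which can be found in polynomial time. With proper intervals the problem is strongly NP-hard, and it is approximable within 2: replace each interval by its midpoint and solve the resulting assignment problem (Proposition~\ref{prop:mid}). This algorithm looks at one scenario and ignores the lengths of the intervals. Moreover, $Z(X)$ can be computed in polynomial time (Lemma~\ref{lem:regret}), so an algorithm is free to produce many candidates and keep the best. One may therefore guess that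 some fixed improvement on the factor 2 is within reach. Kasperski~\cite{Kas} asks whether 2 is the best possible bound, that is, whether for some fixed $\varepsilon>0$ there is a polynomial-time algorithm with guarantee $2-\varepsilon$. We show that there is none unless $\mathrm P=\mathrm{NP}$.

\begin{theorem}\label{thm:main}
Let $\varepsilon>0$. If a polynomial-time algorithm for \textsc{Minmax Regret Minimum Assignment} has guarantee $2-\varepsilon$, then $\mathrm P=\mathrm{NP}$.
\end{theorem}

\begin{theorem}\label{thm:strong}
\begin{itemize}
\item[(a)] Theorem~\ref{thm:main} remains true when every interval is one of $[0,0]$, $[0,1]$, $[1,1]$ and the maximum degree of $G$ is bounded by a constant that depends only on $\varepsilon$.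
\item[(b)] Let $\delta\in(0,1)$. Unless $\mathrm{NP}\subseteq\mathrm{DTIME}\bigl(2^{(\log n)^{O(1)}}\bigr)$, no polynomial-time algorithm has guarantee $2-2^{-(\log N)^{1-\delta}}$, where $N$ is the number of vertices of $G$. This holds even when every interval is one of $[0,0]$, $[0,1]$, $[1,1]$.
\item[(c)] Theorem~\ref{thm:main} and parts (a) and (b) hold for the maximum version.
\end{itemize}
\end{theorem}

Together with the midpoint algorithm, Theorem~\ref{thm:main} places the approximation threshold exactly at 2. Logarithms are to base 2, and $[k]=\{1,\dots,k\}$.

Section~\ref{sec:regret} rewrites the regret as a game between the planner and an adversary who answers with a second assignment. Section~\ref{sec:toy} shows on a small digraph how this game can reward two labels for being equal. Sections~\ref{sec:lc} and~\ref{sec:constr} recall Label Cover and construct the reduction, Sections~\ref{sec:yes} and~\ref{sec:no} analyze its two cases, and Section~\ref{sec:final} derives the theorems.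

\section{Regret, covers and potentials}\label{sec:regret}

\subsection*{The worst scenario}
For $A\subseteq E$ let $\overline w(A)$ and $\underline w(A)$ be the sums of the upper and of the lower endpoints over $A$. Edges common to two assignments cancel, so for all $X,Y\in\Phi$ and every scenario $S$,
\begin{equation}\label{eq:diff}
F(X,S)-F(Y,S)\le\overline w(X\setminus Y)-\underline w(Y\setminus X).
\end{equation}
For $X\in\Phi$ let $\mathrm{cost}_X(e)$ be $\overline w_e$ if $e\in X$ and $\underline w_e$ otherwise, and let $C_X(Y)=\sum_{e\in Y}\mathrm{cost}_X(e)$.

\begin{lemma}\label{lem:regret}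
For every $X\in\Phi$,
\begin{equation}\label{eq:regret}
Z(X)=\max_{Y\in\Phi}\bigl(\overline w(X\setminus Y)-\underline w(Y\setminus X)\bigr)=\overline w(X)-\min_{Y\in\Phi}C_X(Y).
\end{equation}
In particular $Z(X)$ is computable in polynomial time.
\end{lemma}

\begin{proof}
We have $Z(X)=\max_S\max_Y\bigl(F(X,S)-F(Y,S)\bigr)$. The weights $\mathrm{cost}_X$ form a scenario, and in it the left side of \eqref{eq:diff} equals $\overline w(X)-C_X(Y)=\overline w(X\setminus Y)-\underline w(Y\setminus X)$. So this one scenario gives equality in \eqref{eq:diff} for all $Y$ at once, which proves both identities. The minimum of $C_X(Y)$ is an ordinary assignment problem.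
\end{proof}

We read \eqref{eq:regret} as a game. The planner chooses $X$ and pays the upper weights of its edges. The adversary then chooses $Y$, paying upper weights on the edges of $X$ and lower weights elsewhere, and the regret is the difference. An edge with interval $[0,1]$ costs the planner $1$, but by taking it the planner also raises its price for the adversary from $0$ to $1$. A good $X$ spends its weight where the adversary cannot avoid it.

\begin{proposition}\label{prop:mid}
Let $X$ be a minimum assignment for the weights $\frac12(\underline w_e+\overline w_e)$. Then $Z(X)\le2\,\mathrm{OPT}$.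
\end{proposition}

\begin{proof}
Let $Y\in\Phi$. For every $S$ write $F(X,S)-F^*(S)=\bigl(F(X,S)-F(Y,S)\bigr)+\bigl(F(Y,S)-F^*(S)\bigr)$. By \eqref{eq:diff}, $Z(X)\le \overline w(X\setminus Y)-\underline w(Y\setminus X)+Z(Y)$. Optimality of $X$ for the midpoints, after canceling $X\cap Y$, says
$\overline w(X\setminus Y)+\underline w(X\setminus Y)\le\overline w(Y\setminus X)+\underline w(Y\setminus X)$. Hence
\[
\overline w(X\setminus Y)-\underline w(Y\setminus X)\le\overline w(Y\setminus X)-\underline w(X\setminus Y)\le Z(Y),
\]
where the last step is \eqref{eq:regret} for $Y$. Thus $Z(X)\le 2Z(Y)$ for every $Y$.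
\end{proof}

\subsection*{Assignments as covers of a digraph}
Our instances are easier to see as digraphs. Let $H$ be a finite digraph with loops allowed and no parallel arcs, with an interval on each arc. Let $G(H)$ be the bipartite graph with vertices $\alpha^+$ and $\alpha^-$ for each node $\alpha$ of $H$ and with an edge $\alpha^+\beta^-$, carrying the same interval, for each arc $\alpha\to\beta$. The perfect matchings of $G(H)$ are the arc sets in which every node has exactly one outgoing and exactly one incoming arc, a loop counting as both. We call such a set a \emph{cover}; it partitions the nodes into directed cycles, and a node covered by its loop is \emph{looped}. From now on assignments are covers. The degrees of $\alpha^+$ and $\alpha^-$ in $G(H)$ are the out-degree and the in-degree of $\alpha$. A loop with interval $[0,0]$ allows a node to stay unused at no charge.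

\begin{example}\label{ex:tight}
Let $H$ have nodes $\sigma,\alpha,\beta$, a loop $[1+\tau,1+\tau]$ at $\sigma$ with $0<\tau<1$, loops $[0,0]$ at $\alpha,\beta$, arcs $\sigma\to\alpha$ and $\sigma\to\beta$ with interval $[0,2]$, and arcs $\alpha\to\sigma$ and $\beta\to\sigma$ with interval $[0,0]$. There are three covers: $X_\alpha$, $X_\beta$ (the 2-cycle through $\alpha$ or through $\beta$, and one loop) and $X_0$ (three loops), with midpoint weights $1$, $1$, $1+\tau$. By \eqref{eq:regret}, $Z(X_\alpha)=Z(X_\beta)=2-0$ and $Z(X_0)=1+\tau-0$. The midpoint algorithm is off by the factor $2/(1+\tau)$, so its analysis cannot be improved.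
\end{example}

To bound $Z(X)$ from below it suffices to exhibit one cheap answer $Y$. To bound it from above we must show that all answers are expensive, and for this we use weak duality for the assignment problem.

\begin{lemma}\label{lem:pot}
Let $X$ be a cover of $H$, and let $\phi^{\mathrm{in}},\phi^{\mathrm{out}}$ be real functions on the nodes with
\begin{equation}\label{eq:pot}
\phi^{\mathrm{in}}(\beta)-\phi^{\mathrm{out}}(\alpha)\le\mathrm{cost}_X(\alpha\to\beta)\qquad\text{for every arc }\alpha\to\beta .
\end{equation}
Then $C_X(Y)\ge\sum_\alpha\bigl(\phi^{\mathrm{in}}(\alpha)-\phi^{\mathrm{out}}(\alpha)\bigr)$ for every cover $Y$.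
\end{lemma}

\begin{proof}
Sum \eqref{eq:pot} over the arcs of $Y$. Each node is the head of exactly one of them and the tail of exactly one.
\end{proof}

\section{Rewarding agreement: two labels}\label{sec:toy}

We build a digraph in which the planner chooses two labels $a_1,a_2\in\{1,2,3\}$ and has smaller regret when $a_1=a_2$. Let $\tau\in\{0,1\}$ and $B=8$. The nodes are $s$, $\sigma_1$, $\sigma_2$ and $p_{i,a},q_{i,a}$ for $i\in\{1,2\}$, $a\in\{1,2,3\}$. The arcs are
\begin{itemize}
\item loops: $[0,0]$ at all $p$ and $q$, $[1,1]$ at $s$, and $[0,B]$ at $\sigma_1,\sigma_2$;
\item element arcs $p_{i,a}\to q_{i,a}$ with interval $[0,1]$;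
\item route arcs $\sigma_i\to p_{i,a}$ with interval $[\tau,\tau]$ (the \emph{toll}) and $q_{i,a}\to\sigma_i$ with interval $[0,0]$;
\item network arcs with interval $[0,B]$, namely $s\to p_{i,1}$, $q_{i,a}\to p_{j,a+1}$ for $a<3$ and all $i,j$, and $q_{i,3}\to s$.
\end{itemize}
The element arcs with label $a$ form \emph{layer} $a$; see Figure~\ref{fig:toy}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth, every node/.style={font=\small, inner sep=2pt}]
\node (s) at (0,0) {$s$};
\node (t) at (11,0) {$s$};
\node (g) at (5.5,2.3) {$\sigma_1$};
\foreach \a/\x in {1/1.5,2/4.75,3/8} {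
  \foreach \i/\y in {1/1,2/-1} {
    \node (p\i\a) at (\x,\y) {$p_{\i,\a}$};
    \node (q\i\a) at ({\x+1.5},\y) {$q_{\i,\a}$};
    \draw[->] (p\i\a) -- (q\i\a);
  }
}
\foreach \i in {1,2} {
  \draw[->,very thick] (p\i2) -- (q\i2);
  \draw[->,dashed] (s) -- (p\i1);
  \draw[->,dashed] (q\i3) -- (t);
  \foreach \j in {1,2} {
    \draw[->,dashed] (q\i1) -- (p\j2);
    \draw[->,dashed] (q\i2) -- (p\j3);
  }
}
\draw[->,dotted,thick] (q11) -- (g);
\draw[->,dotted,thick] (g) -- (p13);
\end{tikzpicture}
\caption{A layered network with two rows and three layers; the node $s$ is drawn twice. Solid arcs have interval $[0,1]$ and dashed arcs $[0,B]$. The planner takes one solid arc in each row. When both lie in one layer (bold), every cycle through $s$ inside the network contains one of them. The dotted arcs show a bypass through $\sigma_1$, which a toll on the arcs leaving $\sigma_1$ makes unprofitable. Loops, $\sigma_2$ and the other arcs at $\sigma_1$ are omitted.}\label{fig:toy}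
\end{figure}

Arcs with interval $[0,B]$ are \emph{heavy}: they are free for the adversary and, as we now see, out of the question for the planner. For $x=(a_1,a_2)$ let $X_x$ consist of the triangles $\sigma_i\to p_{i,a_i}\to q_{i,a_i}\to\sigma_i$ and loops elsewhere. Then $\overline w(X_x)=2\tau+2+1$ and $\underline w(X_x)=2\tau+1$. A cover with a heavy arc has regret at least $B-2\tau-1\ge5$, by \eqref{eq:regret} with $Y=X_x$. A cover without heavy arcs loops $s$, leaves each $\sigma_i$ by a route arc, and is then forced around the triangle; the other nodes $p_{i,a}$ could be entered only from $\sigma_i$, so they and their $q_{i,a}$ are looped. So the planner's sensible choices are the covers $X_x$.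

\emph{Disagreement.} If $a_1\ne a_2$, every layer has an element arc outside $X_x$. The adversary runs a cycle from $s$ through three such arcs and back, and loops all other nodes. This costs $0$, so $Z(X_x)=2\tau+3$.

\emph{Agreement.} Let $a_1=a_2=a^*$. The adversary can loop every node and pay $1$. Otherwise $s$ lies on a longer cycle. If that cycle avoids $\sigma_1,\sigma_2$, it passes through layers $1,2,3$ in turn and pays $1$ in layer $a^*$. If it visits some $\sigma_i$, it pays the toll $\tau$ on leaving. For $\tau=1$ every answer costs at least $1$, and $Z(X_x)=5-1=4$, against $5$ for disagreement. For $\tau=0$ and $a^*=2$ the cycle $s\to p_{1,1}\to q_{1,1}\to\sigma_1\to p_{1,3}\to q_{1,3}\to s$ jumps over layer 2 at no cost, so $Z(X_x)=3$ and agreement earns nothing. The arcs that force the planner to choose a label are open to the adversary too, and the toll is what closes them.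

The ratio $5/4$ falls short of $2$ for two reasons, and each suggests a change. First, the planner buys two element arcs but blocks only one cycle. With $D$ rows we can have $c$ copies of $s$. Under agreement each copy should cost the adversary $1$; under disagreement the adversary needs $c$ disjoint free cycles, hence $c$ free rows in every layer. So $c$ can be close to $D$ only if disagreement means that every label is chosen by a small fraction of the rows. Second, the planner pays the tolls in both cases. This is cured by taking $T$ copies of the network and letting one route pass through the same element arc in all copies, with a single toll. The planner then pays $D+TD+cT$, and the adversary pays $cT$ or $0$. The ratio of the regrets is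
\[
\frac{D+TD+cT}{D+TD},
\]
which tends to $2$ when $T\to\infty$ and $c/D\to1$. We need a hard problem in which either all neighbors of every vertex agree, or at almost every vertex no label is popular. This is Label Cover.

\section{Label Cover}\label{sec:lc}

An instance of \emph{Label Cover} consists of a simple bipartite graph $(\mathcal U,\mathcal V,\mathcal E)$, label sets $[R]$ for $\mathcal U$ and $[L]$ for $\mathcal V$, and maps $\pi_e:[R]\to[L]$ for $e\in\mathcal E$. A labeling $(x,y)$ with $x:\mathcal U\to[R]$ and $y:\mathcal V\to[L]$ \emph{satisfies} the edge $e=(u,v)$ if $\pi_e(x_u)=y_v$. The value $\mathrm{val}$ is the largest fraction of edges satisfied by one labeling. One may think of $\pi_{(u,v)}(x_u)$ as the vote that $u$ casts at $v$; an edge is satisfied when its vote is $y_v$.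

\begin{theorem}[\cite{ALMSS,Feige,Raz}]\label{thm:lc}
There is an absolute constant $\gamma>0$ such that for each $k\ge1$ there is a reduction, running in time $n^{O(k)}$, from 3SAT on inputs of size $n\ge2$ to Label Cover with $R=7^k$, $L=2^k$, every $v\in\mathcal V$ of degree $D=5^k$ and every $u\in\mathcal U$ of degree $3^k$. Satisfiable inputs give $\mathrm{val}=1$, and unsatisfiable inputs give $\mathrm{val}\le2^{-\gamma k}$.
\end{theorem}

We recall how the cited results combine, because Theorem~\ref{thm:strong}(b) lets $k$ grow with $n$. The PCP theorem~\cite{ALMSS}, in the form of the gap for 3SAT-5~\cite{Feige}, maps a 3SAT formula in polynomial time to a formula in which every clause has exactly three distinct variables and every variable lies in exactly five clauses; satisfiable formulas stay satisfiable, and otherwise every truth assignment violates at least a constant fraction $\beta>0$ of the clauses. In the clause--variable game, $\mathcal U$ is the set of clauses, labeled by their $7$ satisfying assignments, $\mathcal V$ is the set of variables, labeled by their $2$ values, and $\pi_e$ restricts an assignment of a clause to one of its variables. In the unsatisfiable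 case $\mathrm{val}\le1-\beta/3$, since a clause violated by $y$ has an unsatisfied edge whatever its label. The $k$-fold product has $k$-tuples of clauses and $k$-tuples of variables as vertices, with edges, labels and maps taken coordinatewise, and the parallel repetition theorem~\cite{Raz} bounds its value by $2^{-\gamma k}$. The product is written down directly, so one algorithm takes the formula and $k$ as input, and the constant in $n^{O(k)}$ does not depend on $k$.

\section{The construction}\label{sec:constr}

Fix a Label Cover instance in which every $v\in\mathcal V$ has degree $D\ge1$ and no $u\in\mathcal U$ is isolated, and fix an integer $T\ge2$. We write $u\sim v$ for adjacency. Put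
\[
P=|\mathcal V|,\qquad m=|\mathcal E|=DP,\qquad c=D-\lfloor D/T\rfloor,\qquad B=3Tm,
\]
so that $(1-1/T)D\le c\le D$ and $c\ge1$.

There is one network, or \emph{gadget}, for each pair $(v,t)\in\mathcal V\times[T]$. Its rows are the neighbors $u\sim v$, and its layers are the labels $\ell\in[L]$. One feature is new. Several labels $a$ of $u$, or none, may cast the same vote $\ell$. We therefore place in row $u$ and layer $\ell$ the element arcs of all $a\in\pi_{(u,v)}^{-1}(\ell)$ in series, so that the passage is costly as soon as one of them is chosen, and we add an entry node $d$, so that the passage exists when there is no such $a$.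

\medskip\noindent\textbf{Nodes of $H$.}
$\sigma_u$ for $u\in\mathcal U$; $p_{e,t,a}$ and $q_{e,t,a}$ for $e\in\mathcal E$, $t\in[T]$, $a\in[R]$; $d_{e,t,\ell}$ for $e\in\mathcal E$, $t\in[T]$, $\ell\in[L]$; and $s_{v,t,h}$ for $v\in\mathcal V$, $t\in[T]$, $h\in[c]$. The gadget $(v,t)$ consists of the nodes $s_{v,t,h}$ and the nodes $p,q,d$ with indices $e\ni v$ and $t$.

\medskip\noindent\textbf{Loops.} Every node has a loop: $[0,0]$ at $p,q,d$; $[1,1]$ at $s$; $[0,B]$ at $\sigma$. In particular $H$ has a cover.

\medskip\noindent\textbf{Element arcs.} $p_{e,t,a}\to q_{e,t,a}$ with interval $[0,1]$.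

\medskip\noindent\textbf{Route arcs.} For $u\in\mathcal U$ fix an order $e_1,\dots,e_g$ of the edges at $u$; here $g\ge1$ because $u$ is not isolated. For each $a\in[R]$ there are the arcs
\[
\begin{array}{lll}
\sigma_u\to p_{e_1,1,a} & & [1,1],\\
q_{e_i,t,a}\to p_{e_i,t+1,a} & (i\le g,\ t<T) & [0,0],\\
q_{e_i,T,a}\to p_{e_{i+1},1,a} & (i<g) & [1,1],\\
q_{e_g,T,a}\to\sigma_u & & [0,0].
\end{array}
\]
Together with the element arcs of label $a$ on the edges at $u$ they form a cycle through $\sigma_u$, the \emph{route} $(u,a)$. It contains $gT$ element arcs and $g$ arcs $[1,1]$, the \emph{tolls}. A single route serves all neighbors of $u$, which makes $u$ use one label everywhere.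

\medskip\noindent\textbf{Network arcs,} all with interval $[0,B]$. Fix a gadget $(v,t)$. For $e=(u,v)$ and $\ell\in[L]$ let $a_1<\dots<a_r$ be the elements of $\pi_e^{-1}(\ell)$. The \emph{slot} $(u,\ell)$ is the path
\[
d_{e,t,\ell}\to p_{e,t,a_1}\to q_{e,t,a_1}\to p_{e,t,a_2}\to\dots\to q_{e,t,a_r},
\]
whose arcs $d\to p$ and $q\to p$ are network arcs and whose arcs $p\to q$ are element arcs. Its \emph{end} is its last node, which is $d_{e,t,\ell}$ if $r=0$. The $DL$ slots partition the nodes $p,q,d$ of the gadget. Further network arcs lead from each $s_{v,t,h}$ to every $d_{e,t,1}$ with $e\ni v$; from the end of each slot $(u,\ell)$ with $\ell<L$ to every $d_{e',t,\ell+1}$ with $e'\ni v$; and from the end of each slot $(u,L)$ to every $s_{v,t,h}$.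

\medskip
There are no parallel arcs: two kinds of arc share the types of tail and head only for $q\to p$, where a route arc changes $(e,t)$ and a network arc does not. Arcs with interval $[0,B]$, that is, network arcs and loops at the $\sigma_u$, are \emph{heavy}; the others are \emph{light}.

\begin{proposition}\label{prop:gap}
The digraph $H$ has the following properties.
\begin{itemize}
\item[(i)] If $\mathrm{val}=1$, then $\mathrm{OPT}\le(T+1)m$.
\item[(ii)] If $\mathrm{val}\le1/T^2$, then $\mathrm{OPT}\ge(2T-1)m$.
\item[(iii)] $H$ has at most $mT(2R+L+2)$ nodes, all in- and out-degrees are at most $\max(R,D)+2$, and $H$ is constructed in time polynomial in $m,R,L,T$.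
\end{itemize}
\end{proposition}

\begin{proof}[Proof of (iii)]
Since no $u$ is isolated, $|\mathcal U|\le m$, and $cP\le m$; so there are at most $m+2mTR+mTL+mT$ nodes. For the degrees we count each loop once in each direction. A node $\sigma_u$ has in- and out-degree $R+1$. A node $p$ has in-degree $3$ (loop, route, network) and out-degree $2$. A node $q$ has in-degree $2$, and it sends out its loop, one route arc, and $1$, $D$ or $c$ network arcs. A node $d$ receives its loop and $c$ or $D$ network arcs, and sends out its loop and $1$, $D$ or $c$ network arcs. A node $s$ has in- and out-degree $D+1$. All these numbers are at most $\max(R,D)+2$.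
\end{proof}

Parts (i) and (ii) are proved in the next two sections. We first identify the planner's sensible choices. For $x:\mathcal U\to[R]$ let $X_x$ be the cover that consists of the routes $(u,x_u)$, $u\in\mathcal U$, and loops at all other nodes. It has no heavy arc. It contains $\sum_u\deg u=m$ tolls, $Tm$ element arcs and $cTP$ loops at nodes $s$, and all its other arcs have interval $[0,0]$. Therefore
\begin{equation}\label{eq:weights}
\overline w(X_x)=m+Tm+cTP,\qquad\underline w(X_x)=m+cTP .
\end{equation}
Neither number depends on $x$, so the midpoint weights do not distinguish between labelings.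

\begin{lemma}\label{lem:heavy}
A cover $X$ that contains a heavy arc has $Z(X)\ge(2T-1)m$.
\end{lemma}

\begin{proof}
Take $Y=X_x$ for any $x$. The heavy arc lies in $X\setminus Y$, so \eqref{eq:regret} and \eqref{eq:weights} give $Z(X)\ge B-\underline w(Y)\ge 3Tm-m-Tm$.
\end{proof}

\begin{lemma}\label{lem:light}
A cover $X$ without heavy arcs equals $X_x$ for some $x$.
\end{lemma}

\begin{proof}
Apart from loops, the light arcs are these: each $p$ has one incoming route arc and one outgoing element arc, each $q$ has one incoming element arc and one outgoing route arc, each $\sigma_u$ has $R$ route arcs in each direction, and the nodes $d$ and $s$ have none. So all $d$ and $s$ are looped in $X$. The loop at $\sigma_u$ is heavy, so $X$ leaves $\sigma_u$ by the first arc of exactly one route $(u,a)$; put $x_u=a$. A node $p$ or $q$ that is entered by an arc other than its loop is not looped, so it is left by its only other light arc, the next arc of its route. Hence $X$ contains the whole route $(u,x_u)$. Conversely, a node $p$ or $q$ that is not looped is entered by the preceding arc of its route, whose tail is again not looped. Tracing back, we find that the first arc of this route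 is in $X$, so the route is some $(u,x_u)$. Thus all nodes off the chosen routes are looped.
\end{proof}

\section{Agreeing labels form a cut}\label{sec:yes}

We prove Proposition~\ref{prop:gap}(i). Let $(x,y)$ satisfy all edges, and let $X=X_x$. We show that
\begin{equation}\label{eq:cut}
C_X(Y)\ge cTP\qquad\text{for every cover }Y;
\end{equation}
then $Z(X)\le m+Tm$ by \eqref{eq:regret} and \eqref{eq:weights}.

In Section~\ref{sec:toy} we followed the one cycle through $s$. Now a cycle of $Y$ may leave a slot halfway along a route arc, pass through other gadgets, and visit many nodes $s$, each of which must be charged separately. Lemma~\ref{lem:pot} does this accounting arc by arc. The potential takes the values $0$ and $1$, and it records whether a node lies before or after the cut formed by the element arcs of $X$ in its gadget.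

Let $e=(u,v)$, so that $\pi_e(x_u)=y_v$. Call a label $a\in[R]$ \emph{before}, \emph{at} or \emph{after} the cut on $e$ according as the pair $(\pi_e(a),a)$ is lexicographically smaller than, equal to, or larger than $(y_v,x_u)$. This is the order in which the element arcs appear along row $u$, and $a$ is at the cut exactly when $a=x_u$. On the nodes other than $s$ put $\phi^{\mathrm{in}}=\phi^{\mathrm{out}}=\phi$, where $\phi(\sigma_u)=0$ and, for all $t$,
\[
\phi(d_{e,t,\ell})=\begin{cases}0&\ell\le y_v,\\1&\ell>y_v,\end{cases}\qquad
\bigl(\phi(p_{e,t,a}),\phi(q_{e,t,a})\bigr)=\begin{cases}(0,0)&a\text{ before the cut},\\(0,1)&a\text{ at the cut},\\(1,1)&a\text{ after the cut}.\end{cases}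
\]
On each node $s$ put $\phi^{\mathrm{out}}=0$ and $\phi^{\mathrm{in}}=1$: it is the start and the finish of its gadget. Then $\sum_\alpha(\phi^{\mathrm{in}}(\alpha)-\phi^{\mathrm{out}}(\alpha))$ is the number $cTP$ of nodes $s$, and \eqref{eq:cut} follows once \eqref{eq:pot} is verified.

The left side of \eqref{eq:pot} is at most $1$, so the inequality holds for the arcs of cost $1$: the tolls, the loops at nodes $s$, and the element arcs of $X$, which are those with $a=x_u$. All costs are nonnegative, so for every other arc $\alpha\to\beta$ it suffices to show $\phi^{\mathrm{in}}(\beta)\le\phi^{\mathrm{out}}(\alpha)$: \emph{the potential does not rise}.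

\begin{itemize}
\item \emph{Loops at $\sigma,p,q,d$, and element arcs with $a\neq x_u$.} Both values are equal.
\item \emph{Route arcs without toll.} For $q_{e,t,a}\to p_{e,t+1,a}$ we have $\phi(p_{e,t+1,a})=\phi(p_{e,t,a})\le\phi(q_{e,t,a})$, because $\phi$ does not depend on $t$. For $q\to\sigma_u$ the head has value $0$.
\item \emph{Arcs $s_{v,t,h}\to d_{e,t,1}$.} The head has value $0$ because $1\le y_v$.
\item \emph{Network arcs inside a slot $(u,\ell)$.} If $\ell<y_v$ all nodes of the slot have value $0$, and if $\ell>y_v$ all have value $1$. Let $\ell=y_v$. Then $x_u$ is one of $a_1<\dots<a_r$. We have $a_1\le x_u$, so $\phi(p_{e,t,a_1})=0$ and the arc from $d$ does not rise. On $q_{e,t,a_i}\to p_{e,t,a_{i+1}}$, either $a_i<x_u$, and then $a_{i+1}\le x_u$ and the head has value $0$, or $a_i\ge x_u$, and then the tail has value $1$.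
\item \emph{Network arcs leaving the end of a slot $(u,\ell)$.} The end has value $0$ if $\ell<y_v$ and $1$ if $\ell>y_v$, also when the slot is a single node $d$. If $\ell=y_v$, the end is $q_{e,t,a_r}$ with $a_r\ge x_u$, of value $1$. So the end has value $1$ exactly when $\ell\ge y_v$. For $\ell<L$ the head $d_{e',t,\ell+1}$ has value $1$ exactly when $\ell+1>y_v$, which is the same condition. For $\ell=L$ we have $\ell\ge y_v$, so the end has value $1=\phi^{\mathrm{in}}(s_{v,t,h})$.
\end{itemize}
This covers all arcs and proves (i). \hfill$\square$

\begin{remark}
The verification shows what each ingredient is for. The hypothesis $\mathrm{val}=1$ puts an arc of $X$ in the slot $(u,y_v)$ of \emph{every} row; this is used in the last two items, and if one row failed, its slot in layer $y_v$ would be a free passage. The $T$ copies of a gadget have the same cut, so a route may pass between them for free. When a route passes from $e_i$ to $e_{i+1}$, its label may be before the cut on $e_i$ and after the cut on $e_{i+1}$, so the potential can rise by $1$, and the same is true on the arc that leaves $\sigma_u$. These are exactly the places where we charge tolls.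
\end{remark}

\section{Scattered labels leave free cycles}\label{sec:no}

We prove Proposition~\ref{prop:gap}(ii). Let $\mathrm{val}\le1/T^2$. By Lemmas~\ref{lem:heavy} and~\ref{lem:light} it suffices to show $Z(X)\ge(2T-1)m$ for $X=X_x$ with $x$ arbitrary, and for this we construct one cheap answer $Y$.

The planner has labeled only $\mathcal U$, so we first translate the small value into a statement about votes. For $v\in\mathcal V$ and $\ell\in[L]$ let $k_\ell(v)$ be the number of $u\sim v$ with $\pi_{(u,v)}(x_u)=\ell$. Call $v$ \emph{scattered} if $k_\ell(v)\le D/T$ for all $\ell$, and let $b$ be the number of vertices that are not scattered. Label each $v$ by an $\ell$ that maximizes $k_\ell(v)$. Together with $x$ this satisfies at least $bD/T$ edges, and no labeling satisfies more than $m/T^2=DP/T^2$. Hence $b\le P/T$. Here we used that all $v$ have the same degree.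

Let $v$ be scattered and $t\in[T]$. Call a slot $(u,\ell)$ of the gadget $(v,t)$ \emph{blocked} if $\pi_{(u,v)}(x_u)=\ell$; these are the slots that contain an element arc of $X$. Since $k_\ell(v)$ is an integer, layer $\ell$ has $D-k_\ell(v)\ge D-\lfloor D/T\rfloor=c$ unblocked slots. Choose $c$ of them in each layer and number them $1,\dots,c$. For each $h\in[c]$ take the cycle that starts at $s_{v,t,h}$, traverses completely the $h$-th chosen slot of layer $1$, then that of layer $2$, and so on to layer $L$, and returns to $s_{v,t,h}$. It exists because the end of every slot is joined to the entry of every slot of the next layer. Distinct slots are disjoint, so these cycles are disjoint. Let $Y$ consist of these cycles, for all scattered $v$ and all $t,h$, and of loops at all remaining nodes, including all $\sigma_u$.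

We compute $C_X(Y)$. The heavy arcs of $Y$ are not in $X$ and cost their lower endpoint $0$. The element arcs of $Y$ lie in unblocked slots, so they are not in $X$ and cost $0$. Loops at $p,q,d$ cost $0$. What remains are the loops at the nodes $s_{v,t,h}$ with $v$ not scattered, of cost $1$ each. Thus $C_X(Y)=cTb\le cP$. By \eqref{eq:regret}, \eqref{eq:weights} and $cP\ge(1-1/T)m$,
\[
Z(X)\ge (T+1)m+(T-1)cP\ge(T+1)m+\frac{(T-1)^2}{T}\,m\ge(T+1)m+(T-2)m=(2T-1)m .
\]
This proves (ii). \hfill$\square$

\section{Proofs of the theorems}\label{sec:final}

All proofs use the following test. Let $\varphi$ be a 3SAT formula, let $T\ge2$ and $k\geq 1$ be integers with $2^{-\gamma k}\le1/T^2$, and let $H$ be built from the Label Cover instance of Theorem~\ref{thm:lc}, which meets the hypotheses of Section~\ref{sec:constr}. Suppose an algorithm returns on this instance a cover $X$ with $Z(X)\le\rho\,\mathrm{OPT}$, where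
\begin{equation}\label{eq:rho}
0\le\rho<\frac{2T-1}{T+1}=2-\frac3{T+1}.
\end{equation}
If $\varphi$ is satisfiable, then $Z(X)\le\rho(T+1)m<(2T-1)m$ by Proposition~\ref{prop:gap}(i). If not, then $Z(X)\ge(2T-1)m$ by (ii). So computing the integer $Z(X)$ by Lemma~\ref{lem:regret} and comparing it with $(2T-1)m$ decides $\varphi$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
A guarantee implies every larger guarantee, since $\mathrm{OPT}\ge0$, so we may assume $\varepsilon<1$. Let $T=\lceil3/\varepsilon\rceil$, and let $k$ be a constant with $2^{-\gamma k}\le1/T^2$. Then $3/(T+1)<\varepsilon$, so $\rho=2-\varepsilon$ satisfies \eqref{eq:rho}. As $k,T,R,L$ are constants, $H$ is constructed in polynomial time, and the test decides 3SAT in polynomial time.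
\end{proof}

The only large numbers in $H$ are the upper endpoints of the heavy arcs. Since $B$ is polynomially bounded, they can be written in unary, as paths.

\begin{lemma}\label{lem:subdiv}
Let $H'$ arise from $H$ by replacing each heavy arc $\alpha\to\beta$ (possibly $\alpha=\beta$) by $B$ arcs $\alpha\to z_1\to\dots\to z_{B-1}\to\beta$ with interval $[0,1]$, where the $z_i$ are new nodes with loops $[0,0]$. There is a bijection between the covers of $H$ and of $H'$ that preserves $Z$. All intervals of $H'$ are $[0,0]$, $[0,1]$ or $[1,1]$, all in- and out-degrees are at most $\max(R,D)+2$, and $H'$ is constructed in time polynomial in $m,R,L,T$.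
\end{lemma}

\begin{proof}
A node $z_i$ has, besides its loop, one incoming and one outgoing arc, so a cover uses both of these or neither. Hence a cover of $H'$ contains either all $B$ arcs that replace a given heavy arc, or none of them and the loops at its $z_i$. Reading the first case as ``the heavy arc is used'' gives the bijection $X\mapsto X'$. The $B$ arcs together have lower weight $0$ and upper weight $B$, and the new loops weigh nothing, so $\overline w(X'\setminus Y')=\overline w(X\setminus Y)$ and $\underline w(Y'\setminus X')=\underline w(Y\setminus X)$. By \eqref{eq:regret}, $Z(X')=Z(X)$. Old nodes keep their degrees, and new nodes have in- and out-degree $2$. The number of new nodes is less than $B=3Tm$ times the number of arcs of $H$, which is polynomial in $m,R,L,T$ by Proposition~\ref{prop:gap}(iii) and $D\le m$.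
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(a)]
Use $H'$ in place of $H$ in the proof of Theorem~\ref{thm:main}. The maximum degree of $G(H')$ is at most $\max(R,D)+2=7^k+2$, and $k$ depends only on $\varepsilon$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(b)]
The test tolerates a loss of order $1/T$, and $T$ can be taken exponential in $k$, while the instance has size $n^{O(k)}$. We choose $k$ polylogarithmic in $n$, of degree so high that the factor $\log n$ in $\log N=O(k\log n)$ is absorbed by the exponent $1-\delta$.

Fix integers $\kappa\ge2/\gamma$ and $A>(1-\delta)/\delta$; the second condition says $(A+1)(1-\delta)<A$. For a formula of size $n\ge2$ put $j=\lceil\log n\rceil^A$, $T=2^j$ and $k=\kappa j$. Then $2^{-\gamma k}\le2^{-2j}=1/T^2$. Each of $m$, $R=7^k$, $L=2^k$ and $T\le 2^k$ is at most $n^{O(k)}$, so $G(H')$ is constructed in time $n^{O(k)}=2^{O((\log n)^{A+1})}$, and its number $N$ of vertices satisfies $\log N=O((\log n)^{A+1})$. Therefore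
\[
(\log N)^{1-\delta}=O\bigl((\log n)^{(A+1)(1-\delta)}\bigr)=o(j),
\]
and $(\log N)^{1-\delta}\le j-2$ for all $n\ge n_0$. For such $n$,
\[
2^{-(\log N)^{1-\delta}}\ge2^{2-j}=\frac4T>\frac3{T+1},
\]
so the guarantee $\rho=2-2^{-(\log N)^{1-\delta}}$ satisfies \eqref{eq:rho}. A polynomial-time algorithm with this guarantee would thus decide 3SAT in time $2^{O((\log n)^{A+1})}$, the formulas of size below $n_0$ being decided by exhaustive search. Every language in NP reduces to 3SAT in polynomial time, which changes $\log n$ by a constant factor, so $\mathrm{NP}\subseteq\mathrm{DTIME}\bigl(2^{(\log n)^{O(1)}}\bigr)$.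
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(c)]
Given an instance of the minimum version, let $M\ge\max_e\overline w_e$ and replace each interval by $[M-\overline w_e,M-\underline w_e]$. The map $S\mapsto S'$ with $w^{S'}_e=M-w^S_e$ is a bijection between the scenarios of the two instances. All assignments have $|V_1|$ edges, so $F(X,S')=M|V_1|-F(X,S)$, and
\[
\max_{Y\in\Phi}F(Y,S')-F(X,S')=F(X,S)-\min_{Y\in\Phi}F(Y,S).
\]
Hence every $X$ has the same maximal regret in the old instance of the minimum version and in the new instance of the maximum version, and the graph is unchanged. For the instances $G(H')$ we take $M=1$, which turns $[0,0]$, $[0,1]$, $[1,1]$ into $[1,1]$, $[0,1]$, $[0,0]$. So an algorithm for the maximum version yields one with the same guarantee for the minimum version on the instances used above.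
\end{proof}

\begin{thebibliography}{9}
\bibitem{ALMSS} Arora, Lund, Motwani, Sudan and Szegedy, J. ACM, 1998.
\bibitem{Feige} Feige, J. ACM, 1998.
\bibitem{Kas} Adam Kasperski, \texttt{https://github.com/rjmanzo/IC-FICH-2015}.
\bibitem{Raz} Raz, SIAM J. Comput., 1998.
\end{thebibliography}
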